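# Height 2 primes whose third symbolic power is not contained in the square

## Which fields allow $P^{(3)}\not\subseteq P^2$

**Theorem 1.** All rings are commutative noetherian with identity, and for a prime $P$ of a ring $R$ we write $P^{(n)}=P^nR_P\cap R$. For every field $k$ of characteristic $\ne 2$ there is a height 2 prime $P\subset k[x,y,z]$ with $P^{(3)}\not\subseteq P^2$.

Concretely over $\mathbb C$: let $v_1,\dots,v_{12}\in\mathbb C^3$ represent the points
$$[1:0:0],\quad [0:1:0],\quad [0:0:1],\quad [1:\omega^i:\omega^j]\ (0\le i,j\le 2),\qquad \omega=e^{2\pi i/3},$$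
scaled so that $\ell(v_i)=1$ for $\ell=x+2y+4z$. Let $\tau_1,\dots,\tau_{12}\in\mathbb C$ be distinct, $h=\prod_i(t-\tau_i)$, and let $V=(V_1,V_2,V_3)\in\mathbb C[t]^3$ satisfy $\ell(V)=1$ and $V\equiv v_i \bmod (t-\tau_i)^{11}$ for all $i$. Then the kernel $P$ of
$$\mathbb C[x,y,z]\to\mathbb C[t],\qquad (x,y,z)\mapsto(hV_1,hV_2,hV_3)$$
is a height 2 prime with $P^{(3)}\not\subseteq P^2$.

**Theorem 2.**

1. If $R$ is a regular ring with $2=0$ in $R$, every height 2 prime satisfies $P^{(3)}\subseteq P^{[2]}\subseteq P^2$, where $P^{[2]}=(u^2:u\in P)$.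
2. Hence for a field $k$ and $d\ge 3$: $P^{(3)}\subseteq P^2$ holds for all height 2 primes of $k[x_1,\dots,x_d]$ if and only if $\operatorname{char}k=2$. The least $c$ with $P^{(c)}\subseteq P^2$ for all height 2 primes of $k[x_1,\dots,x_d]$ is $4$ if $\operatorname{char}k\neq 2$ and $3$ if $\operatorname{char}k=2$. In regular rings of dimension $2$, $P^{(n)}=P^n$ for every height 2 prime and all $n$, so dimension $3$ is the least dimension of a counterexample.
3. For every prime number $p$ (including $2$) there is a 4-dimensional regular local ring of mixed characteristic $(0,p)$ with a height 2 prime $P$ such that $P^{(3)}\not\subseteq P^2$.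

Let us unpack this. An element $f\in R$ lies in $P^{(n)}$ exactly when $sf\in P^n$ for some $s\in R\setminus P$. If $R$ is regular and $P$ has height 2, then $R_P$ is a regular local ring of dimension 2, and $f\in P^{(n)}$ says that $f$ lies in the $n$-th power of its maximal ideal: $f$ vanishes to order $n$ at the generic point of $V(P)$. Membership in $P^n$ is a global and stronger condition: $f$ must be a sum of $n$-fold products of elements of $P$. So $P^n\subseteq P^{(n)}$ always. A question of Huneke (2000) asks: for a height 2 prime $P$ in a regular ring, is $P^{(3)}\subseteq P^2$? In words: does vanishing to order 3 force $f$ to be a sum of products of just two elements of $P$?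

Theorem 1 says no. The concrete form describes a rational space curve that passes through the origin twelve times, once for each $\tau_i$, in twelve prescribed directions, and that stays close to the corresponding lines. The choice of $V$ is possible: $\ell$ takes the values $1,2,4$ at the coordinate points, and $|1+2\omega^i+4\omega^j|\ge 4-3=1$, so the scaling makes sense. Choose $V_2,V_3$ by the Chinese remainder theorem (CRT) and put $V_1=1-2V_2-4V_3$; since $\ell(v_i)=1$, the congruence for $V_1$ follows from those for $V_2$ and $V_3$.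

For comparison, it is a known result that if $\operatorname{char}k\ne 3$ and $P$ is the defining ideal of a monomial curve $k[t^a,t^b,t^c]$, with $a,b,c$ positive, then $P^{(3)}\subseteq P^2$. A monomial curve passes through the origin only at $t=0$. Our curves will have many branches there.

## Symbolic powers, saturation and three small examples

**Example 1 (variables).** Let $Q=(x_1,\dots,x_r)$ in $K[x_0,\dots,x_d]$, with some of the variables as generators. Grade the ring by degree in $x_1,\dots,x_r$ alone. If $sf\in Q^n$ with $s\notin Q$ and $f\ne0$, the lowest component of $s$ has degree $0$, so the lowest component of $sf$ has the same degree as the lowest component of $f$. Hence this degree is $\ge n$, that is, $f\in Q^n$. So $Q^{(n)}=Q^n$; equivalently, $Q^n$ is $Q$-primary. The same is true after a linear change of variables.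

**Example 2 (the curve $(t^3,t^4,t^5)$).** Over any field $k$ let $P$ be the kernel of $k[x,y,z]\to k[t]$, $(x,y,z)\mapsto(t^3,t^4,t^5)$. It contains
$$F=xz-y^2,\qquad G=x^3-yz,\qquad H=x^2y-z^2 .$$
Expanding,
$$FH-G^2=x^3yz-xz^3-x^2y^3+y^2z^2-x^6+2x^3yz-y^2z^2=x\,\Delta,\qquad \Delta=3x^2yz-z^3-xy^3-x^5 .$$
Since $x\notin P$, we get $\Delta\in P^{(2)}$. But $\Delta\notin P^2$. Indeed the only monomials mapping to $t^0,t^3,t^4,t^5$ are $1,x,y,z$ respectively, so no element of $P$ has a nonzero constant or linear term. Thus $P\subseteq\mathfrak m^2$ for $\mathfrak m=(x,y,z)$, hence $P^2\subseteq\mathfrak m^4$, and $\Delta\notin\mathfrak m^4$ because of the term $-z^3$. So $P^{(2)}\not\subseteq P^2$ in every characteristic.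

We also need symbolic powers of ideals of points.

**Definition (ideals of points).** For a finite set $Z=\{p_1,\dots,p_m\}\subset\mathbb P^d(K)$ let $Q_i\subset K[x_0,\dots,x_d]$ be the prime generated by the linear forms vanishing at $p_i$. Put $I=\bigcap_iQ_i$ and $I^{(a)}=\bigcap_iQ_i^a$.

This agrees with $\bigcap_i(I^aR_{Q_i}\cap R)$: we have $IR_{Q_i}=Q_iR_{Q_i}$, and $Q_i^a$ is $Q_i$-primary by Example 1.

**Example 3 (three points).** For the coordinate points of $\mathbb P^2$,
$$I=(y,z)\cap(x,z)\cap(x,y)=(xy,yz,zx).$$
The monomial $xyz$ lies in $I^{(2)}$ but not in $I^2$, which is generated in degree 4. On the other hand $I^{(3)}\subseteq I^2$. Indeed $I^{(3)}$ is spanned by the monomials $x^ay^bz^c$ with $a+b,\ b+c,\ a+c\ge3$. If, say, $a\ge b\ge c$, then $b+c\ge3$ forces $b\ge2$, so $x^2y^2=(xy)^2$ divides the monomial; other orders are symmetric.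

Two lemmas let us compute symbolic powers after flat base change. For ideals $\mathfrak a,\mathfrak b$ put $(\mathfrak a:\mathfrak b^\infty)=\bigcup_n(\mathfrak a:\mathfrak b^n)$.

**Lemma 3 (symbolic powers are saturations).** Let $(A,\mathfrak n)$ be a noetherian local ring and $J$ a radical ideal such that $A/\mathfrak q$ has dimension 1 for every minimal prime $\mathfrak q$ of $J$. Let $\mathfrak q_1,\dots,\mathfrak q_r$ be these primes. Then for all $a\ge1$
$$\bigcap_i\bigl(J^aA_{\mathfrak q_i}\cap A\bigr)=(J^a:\mathfrak n^\infty).$$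

*Proof.* A prime containing $J$ contains some $\mathfrak q_i$, so it is one of the $\mathfrak q_i$ or it is $\mathfrak n$. Hence $J^a$ has a primary decomposition $J^a=\mathfrak a_1\cap\dots\cap\mathfrak a_r\cap\mathfrak a$ with $\mathfrak a_i$ being $\mathfrak q_i$-primary and $\mathfrak a$ either $\mathfrak n$-primary or equal to $A$. The component of a minimal prime is $\mathfrak a_i=J^aA_{\mathfrak q_i}\cap A$. As $\mathfrak n\not\subseteq\mathfrak q_i$, $(\mathfrak a_i:\mathfrak n^\infty)=\mathfrak a_i$; and $(\mathfrak a:\mathfrak n^\infty)=A$ since $\mathfrak a$ contains a power of $\mathfrak n$. Saturation commutes with finite intersections, which gives the claim. $\blacksquare$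

**Lemma 4 (flat base change).** Let $A\to B$ be a flat map of noetherian rings and $\mathfrak a,\mathfrak a',\mathfrak b$ ideals of $A$. Then $(\mathfrak a\cap\mathfrak a')B=\mathfrak aB\cap\mathfrak a'B$, $(\mathfrak a:\mathfrak b)B=(\mathfrak aB:\mathfrak bB)$ and $(\mathfrak a:\mathfrak b^\infty)B=(\mathfrak aB:(\mathfrak bB)^\infty)$.

*Proof.* The ideal $\mathfrak a\cap\mathfrak a'$ is the kernel of $A\to A/\mathfrak a\oplus A/\mathfrak a'$. If $\mathfrak b=(b_1,\dots,b_r)$, then $(\mathfrak a:\mathfrak b)$ is the kernel of $A\to(A/\mathfrak a)^r$, $u\mapsto(b_1u,\dots,b_ru)$. Flat base change preserves kernels. The last formula is the union over $n$ of the second one applied to $\mathfrak b^n$. $\blacksquare$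

Finally, symbolic powers localize: if $\mathfrak q\supseteq P$ is prime, then $(PR_{\mathfrak q})^{(n)}=P^{(n)}R_{\mathfrak q}$. Indeed for $u\notin\mathfrak q$, $f/u$ maps into $P^nR_P$ if and only if $f$ does, because $u$ is a unit in $R_P$.

## Pigeonhole plus Frobenius, and why it stops at characteristic 2

The natural way to attack $P^{(3)}\subseteq P^2$ is to prove it. In $R_P$ the ideal $P$ has two generators $a,b$, and a monomial $a^ib^j$ with $i+j=3$ contains $a^2$ or $b^2$. So $P^3R_P\subseteq(a^2,b^2)$, and the issue is to bring this back to $R$. When $2=0$, this works.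

**Proof of Theorem 2(1).** Let $R$ be regular with $2=0$. By Kunz's theorem the Frobenius map $u\mapsto u^2$ of $R$ is flat. The extension of an ideal $\mathfrak a$ along it is $\mathfrak a^{[2]}$, so Lemma 4 gives, for $s\notin P$,
$$(P^{[2]}:s^2)=(P:s)^{[2]}=P^{[2]} .$$
As $(P^{[2]}:s)\subseteq(P^{[2]}:s^2)$, we get $(P^{[2]}:s)=P^{[2]}$. Now let $f\in P^{(3)}$. Since $R_P$ is regular local of dimension 2, $PR_P=(a,b)$, and by the pigeonhole argument $f\in P^3R_P\subseteq(a^2,b^2)= P^{[2]}R_P$. So $sf\in P^{[2]}$ for some $s\notin P$, hence $f\in P^{[2]}\subseteq P^2$. $\blacksquare$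

In characteristic $p$ the same argument with $q=p^e$ in place of $2$ gives $P^{(2q-1)}\subseteq P^{[q]}\subseteq P^q$, because $i+j=2q-1$ forces $i\ge q$ or $j\ge q$. For $p=3$ the first case is $P^{(5)}\subseteq P^3$, which says nothing about $P^{(3)}$ and $P^2$.

The exact point of failure is visible if $2$ is invertible. Then $2uv=(u+v)^2-u^2-v^2$ shows that the ideal generated by the squares of elements of $P$ is all of $P^2$. The step $(P^{[2]}:s)=P^{[2]}$ would now read $(P^2:s)=P^2$ for all $s\notin P$, that is, $P^{(2)}=P^2$. Example 2 shows that this is false.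

## Twelve points with $I^{(3)}\not\subseteq I^2$

We now look for a failure, first with the prime replaced by the ideal of a set of points. The configuration is the known Fermat configuration (Dumnicki–Szemberg–Tutaj-Gasińska; Harbourne–Seceleanu). For $n=3$ it consists of the twelve points of Theorem 1.

**Lemma 5.** Let $\operatorname{char}K\neq2$, $n\ge3$, and suppose $K$ contains $n$ distinct $n$-th roots of unity. Let $Z\subset\mathbb P^2(K)$ be the $n^2+3$ points $[1:0:0],[0:1:0],[0:0:1]$ and $[1:\zeta:\zeta']$ with $\zeta^n=\zeta'^n=1$. Then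
$$f=(x^n-y^n)(y^n-z^n)(z^n-x^n)\in I^{(3)}\setminus I^2 .$$

*Proof.* **Step 1: $f$ vanishes to order 3 at every point.** At $[1:\zeta:\zeta']$ each of the three factors lies in $Q$, so $f\in Q^3$. At $[1:0:0]$, $Q=(y,z)$ and $y^n-z^n\in Q^n\subseteq Q^3$. The other two coordinate points use the factors $z^n-x^n$ and $x^n-y^n$ in the same way.

**Step 2: find generators of $I$, so that $I^2$ becomes explicit.** Put
$$g_1=x(y^n-z^n),\qquad g_2=y(z^n-x^n),\qquad g_3=z(x^n-y^n),\qquad J=(g_1,g_2,g_3).$$
We claim $J=I$. The $2\times2$ minors of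
$$\begin{pmatrix}x^{n-1}&y^{n-1}&z^{n-1}\\ yz&xz&xy\end{pmatrix}$$
are $x^nz-y^nz=g_3$, $x^ny-z^ny=-g_2$ and $y^nx-z^nx=g_1$.

Next, the zero set of $J$ in $\mathbb P^2(\overline K)$ is $Z$. If $x=0$, then $g_2=yz^n$ and $g_3=-zy^n$ vanish, so $yz=0$ and the point is $[0:1:0]$ or $[0:0:1]$; the cases $y=0$ and $z=0$ are similar. If $xyz\ne0$, then $x^n=y^n=z^n$, and the point is some $[1:\zeta:\zeta']$. Conversely all $g_i$ vanish on $Z$. So $J$ has height 2 and its minimal primes are the $Q_i$. By Hilbert–Burch, a height 2 ideal generated by the $2\times2$ minors of a $2\times3$ matrix has a Cohen–Macaulay quotient, so $J$ has no embedded primes. Hence $J=\bigcap_i(J_{Q_i}\cap K[x,y,z])$, and it is enough to see that $J_Q=Q_Q$ (localizing at $Q$) for each $Q=Q_i$.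

At $Q=(y,z)$ the elements $x^n-y^n$ and $z^n-x^n$ are units, so $g_3,g_2\in J$ give $z,y\in J_Q$. The other coordinate points are similar. At $[1:\zeta:\zeta']$ the elements $x,y,z$ are units, so $y^n-x^n$ and $z^n-x^n$ lie in $J_Q$. Now $y^n-x^n=\prod_\eta(y-\eta x)$ over the $n$ distinct roots of unity, and for $\eta\ne\zeta$ the factor $y-\eta x$ has value $\zeta-\eta\neq0$ at the point, so it is a unit. Hence $y-\zeta x\in J_Q$, and likewise $z-\zeta'x\in J_Q$. These two forms generate $Q$. So $J=I$.

**Step 3: reduce a hypothetical expression of $f$ to three unknown constants.** Suppose $f=\sum_{i\le j}c_{ij}g_ig_j$. Grade $K[x,y,z]$ by $\mathbb Z\times(\mathbb Z/n)^3$: total degree, together with the exponents of $x,y,z$ modulo $n$. Then $f$ is homogeneous of degree $(3n;0,0,0)$ and $g_i$ is homogeneous of degree $(n+1;e_i)$, with $e_i$ the $i$-th unit vector. Keeping only the matching components, we may take $c_{ij}$ homogeneous of total degree $3n-2(n+1)=n-2$ and class $-(e_i+e_j)$.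

If $i\ne j$, every monomial of $c_{ij}$ has two exponents congruent to $n-1$ modulo $n$, hence degree at least $2n-2>n-2$. So $c_{ij}=0$. For $i=j=1$, the exponent of $x$ is congruent to $n-2$, so it is at least $n-2$, which already uses up the total degree. So $c_{11}=\alpha x^{n-2}$, and likewise $c_{22}=\beta y^{n-2}$, $c_{33}=\gamma z^{n-2}$ with $\alpha,\beta,\gamma\in K$.

**Step 4: compare coefficients.** With the algebraically independent elements $X=x^n$, $Y=y^n$, $W=z^n$ the expression becomes
$$(X-Y)(Y-W)(W-X)=\alpha X(Y-W)^2+\beta Y(W-X)^2+\gamma W(X-Y)^2 .$$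
Setting $W=0$ gives $-X^2Y+XY^2=\alpha XY^2+\beta X^2Y$, so $\beta=-1$. Setting $X=0$ gives $-Y^2W+YW^2=\beta YW^2+\gamma Y^2W$, so $\beta=1$. Hence $2=0$ in $K$, a contradiction. $\blacksquare$

The hypothesis on the characteristic is used only in this last line, and it cannot be dropped: if $2=0$, then $\alpha=\beta=\gamma=1$ solves the equation, since both sides are the sum of the six monomials $X^2Y,XY^2,Y^2W,YW^2,W^2X,WX^2$.

## From twelve lines to one curve: straightening the branches

The ideal $I$ of Lemma 5 defines twelve lines through the origin of $K^3$, so it is not prime. We want an irreducible curve that is as bad at the origin as these lines.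

The first try is a curve with twelve smooth branches at the origin, tangent to the twelve lines. Suppose $x_0\neq0$ at all points and write $p_i=[v_i]$ with $v_i=(1,\beta_{i1},\dots,\beta_{id})$. Take distinct $\tau_i$, $h=\prod_i(t-\tau_i)$, polynomials $B_j$ with $B_j(\tau_i)=\beta_{ij}$, and the curve
$$x_0=h,\qquad x_j=hB_j .$$
It passes through the origin at $t=\tau_i$ in direction $v_i$. This controls leading forms of elements of $P$: if $g\in P$ has lowest form $g_0$, expanding $g$ along branch $i$ gives $g_0(v_i)=0$, so $g_0\in I$. But we need to control $P^{(3)}$ and $P^2$. Nothing here provides an element of $P^{(3)}$ with leading form $f$, and leading forms can cancel in the sums that make up $P^2$.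

It would be enough to have a formal change of coordinates that carries the branches onto the lines. Use $s=h$ as parameter on each branch. Branch $i$ is then
$$x_0=s,\qquad x_j=\beta_{ij}s+\sum_{e\ge2}b_{ij,e}s^e .$$
A substitution $x_j\mapsto x_j+\sum_eG_{j,e}$, with $G_{j,e}$ a form of degree $e$, adds $G_{j,e}(v_i)s^e$ on line $i$. So we need forms with
$$G_{j,e}(v_i)=b_{ij,e}\qquad\text{for all }i. \tag{1}$$
This is where the first try stops. For twelve points in $\mathbb P^2$, (1) is a system of twelve conditions for each $j$ and $e$, but ternary forms of degree 2 make up a space of dimension 6 and those of degree 3 a space of dimension 10. For general $b_{ij,e}$ there is no solution.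

In high degree there is no such difficulty: forms of degree $e\ge m-1$ take arbitrary values at $m$ points. And the low degrees are in our hands, because we choose the $B_j$. If $B_j\equiv\beta_{ij}$ to high order at $\tau_i$, then $b_{ij,e}=0$ for small $e$, and (1) has the solution $G_{j,e}=0$ there. This is the idea of the proof, and it explains the exponent $11$ in Theorem 1.

**Theorem 6 (transfer from points to primes).** Let $d\ge2$, $R=K[x_0,\dots,x_d]$, $\mathfrak m=(x_0,\dots,x_d)$. Let $Z\subset\mathbb P^d(K)$ consist of $m\ge1$ points with $x_0\ne0$ at every point of $Z$, and let $|K|\ge m$. Then there is a prime $P\subset R$ of height $d$, the kernel of a $K$-algebra map $R\to K[t]$, such that for all $a,b\ge1$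
$$P^{(a)}R_{\mathfrak m}\subseteq P^bR_{\mathfrak m}\iff I^{(a)}\subseteq I^b .$$
Moreover, the only $\overline K$-point of $V(P)$ with $x_0=0$ is the origin.

**Example 4 (two points give a node).** Take $d=2$ and the points $[1:0:0]$, $[1:1:0]$, so $I=(z,\,y(y-x))$ in coordinates $x_0=x$, $x_1=y$, $x_2=z$. With $\tau_1=0,\tau_2=1$ let $h=t(t-1)$, $B_1=t$, $B_2=0$. The curve is $(t(t-1),t^2(t-1),0)$. On it $y=tx$ and $x=t^2-t$, so $y^2-xy=x^3$ and
$$P=(z,\ y^2-xy-x^3).$$
(The second generator is irreducible as a polynomial in $x,y$: the projection of the curve to the $(x,y)$-plane has a principal prime ideal, whose generator divides this cubic. The classes of $1$ and $y$ are independent over $k[x]$ since $hB_1\notin k[h]$ and $y$ satisfies a monic quadratic equation over $k[x]$ whose roots are not in $k(x)$, as $h$ has even degree in $t$ and $hB_1$ has odd degree.) Let $\theta\in K[[x]]$ be the power series with $\theta^2-\theta=x$ and $\theta(0)=0$, that is, $\theta=-x+x^2-2x^3+\cdots$. The two branches are $y=x\theta$ and $y=x(1-\theta)$. The change of coordinates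
$$\varphi(x)=x,\qquad \varphi(y)=y+(x-2y)\theta(x),\qquad \varphi(z)=z$$
straightens both. Indeed $y^2-xy-x^3=(y-x\theta)(y-x(1-\theta))$, because $\theta(1-\theta)=-x$, and $\varphi(y)-x\theta=(1-2\theta)y$, $\varphi(y)-x(1-\theta)=(1-2\theta)(y-x)$. So
$$\varphi(y^2-xy-x^3)=(1-2\theta)^2\,y(y-x),$$
and $1-2\theta$ is a unit of $K[[x,y,z]]$. Thus $\varphi$ carries the ideal of the node to the extension of $I$.

## Proof of Theorem 6

Write $p_i=[1:\beta_{i1}:\dots:\beta_{id}]$, $v_i=(1,\beta_{i1},\dots,\beta_{id})$, so $Q_i=(x_j-\beta_{ij}x_0)_{1\le j\le d}$. Let $N=\max(m,2)$. As $|K|\ge m$, choose distinct $\tau_1,\dots,\tau_m\in K$, and set $h=\prod_i(t-\tau_i)$. By CRT choose $B_j\in K[t]$ with $B_j\equiv\beta_{ij}\bmod(t-\tau_i)^{N-1}$ for all $i$. Define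
$$\pi:R\to D:=K[t],\qquad x_0\mapsto h,\quad x_j\mapsto hB_j\ (1\le j\le d),\qquad P:=\ker\pi .$$

**Step 1: height of $P$ and its points with $x_0=0$.** $P$ is prime, since $D$ is a domain. As $h$ is monic of degree $m\ge1$, $D$ is finite over $K[h]\subseteq\pi(R)$, so $D$ is a finite $R$-module. Hence $R/P\subseteq D$ is an integral extension, $\dim R/P=1$, and $\operatorname{ht}P=d$. Also $P\subseteq\mathfrak m$: evaluating $\pi(g)$ at $t=\tau_1$ gives $g(0)$, since $h(\tau_1)=0$.

The extension $(R/P)\otimes_K\overline K\subseteq\overline K[t]$ is integral as well, so by lying over every $\overline K$-point of $V(P)$ has the form $(h(t),h(t)B_1(t),\dots,h(t)B_d(t))$ with $t\in\overline K$. If $x_0=h(t)=0$, it is the origin. This proves the last assertion.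

**Step 2: see the branches in the completion.** Let $S=K[[x_0,\dots,x_d]]$, the $\mathfrak m$-adic completion of $R$, which is flat over $R$. For a finitely generated $R$-module $M$, $M\otimes_RS$ is the $\mathfrak m$-adic completion of $M$. Apply $\otimes_RS$ to the injection $R/P\hookrightarrow D$ of finitely generated modules: we get an injection
$$S/PS\hookrightarrow D\otimes_RS=\widehat D,$$
the $\mathfrak mD$-adic completion of $D$. Since $\mathfrak mD=(h,hB_1,\dots,hB_d)=hD$, the CRT for $K[t]/h^n$ gives $\widehat D=\prod_iK[[t-\tau_i]]$. As $h$ has a simple zero at $\tau_i$, it is a uniformizer of $K[[t-\tau_i]]$, so $K[[t-\tau_i]]=K[[h]]$, and we identify it with $K[[s]]$ via $s=h$. Therefore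
$$PS=\bigcap_i\ker\pi_i,$$
where $\pi_i:S\to K[[s]]$ is the continuous $K$-algebra map with
$$x_0\mapsto s,\qquad x_j\mapsto sB_{ij}(s)=\beta_{ij}s+\sum_{e\ge N}b_{ij,e}s^e .$$
Here $B_{ij}$ is the image of $B_j$ in $K[[t-\tau_i]]=K[[s]]$. Since $t-\tau_i$ and $s$ generate the same ideal, $B_{ij}\equiv\beta_{ij}\bmod s^{N-1}$, so no exponents $2\le e<N$ occur.

**Step 3: interpolate, and straighten all branches at once.** We first solve (1) for $e\ge N$. For $j\ne i$ the vectors $v_i,v_j$ are distinct with first coordinate $1$, so some linear form $x_l-\beta_{jl}x_0$ vanishes at $v_j$ and not at $v_i$. The product of these forms over all $j\ne i$, times $x_0^{e-m+1}$, is a form of degree $e$ that vanishes at all $v_j$, $j\ne i$, and not at $v_i$. (The exponent is nonnegative because $e\ge N\ge m$.) Linear combinations of these, for $i=1,\dots,m$, take arbitrary values at $v_1,\dots,v_m$. So for $1\le j\le d$ and $e\ge N$ there is a form $G_{j,e}$ of degree $e$ with $G_{j,e}(v_i)=b_{ij,e}$ for all $i$.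

Let $\varphi:S\to S$ be the continuous $K$-algebra map
$$x_0\mapsto x_0,\qquad x_j\mapsto x_j+\sum_{e\ge N}G_{j,e}.$$
As $N\ge2$, $\varphi$ induces the identity on $\mathfrak mS/\mathfrak m^2S$, hence on every $\mathfrak m^rS/\mathfrak m^{r+1}S$. By completeness, successive approximation shows that $\varphi$ is surjective. A surjective endomorphism of a noetherian ring is injective, so $\varphi$ is an automorphism. It preserves the maximal ideal: $\varphi(\mathfrak mS)=\mathfrak mS$.

Let $\varepsilon_i:S\to K[[s]]$ be the continuous map $x_0\mapsto s$, $x_j\mapsto\beta_{ij}s$, restriction to the line through $v_i$. In the coordinates $x_0$, $x_j-\beta_{ij}x_0$ of $S$ it sends $x_0$ to $s$ and kills the others, so $\ker\varepsilon_i=Q_iS$. Since $\varepsilon_i$ sends a form $G$ of degree $e$ to $G(v_i)s^e$,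
$$\varepsilon_i\varphi(x_0)=s=\pi_i(x_0),\qquad \varepsilon_i\varphi(x_j)=\beta_{ij}s+\sum_{e\ge N}G_{j,e}(v_i)s^e=\pi_i(x_j).$$
By continuity $\varepsilon_i\varphi=\pi_i$, so $\ker\pi_i=\varphi^{-1}(Q_iS)$. With Lemma 4, $\bigcap_iQ_iS=IS$, and we conclude
$$\varphi(PS)=\bigcap_i\varphi(\ker\pi_i)=\bigcap_iQ_iS=IS. \tag{2}$$

**Step 4: pass to symbolic powers.** Apply Lemma 3 to the local ring $R_{\mathfrak m}$. Both $PR_{\mathfrak m}$ and $IR_{\mathfrak m}$ are radical with all minimal primes of dimension 1 (note $R/Q_i\cong K[x_0]$). Their saturated powers are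
$$P^{(a)}R_{\mathfrak m}=(P^aR_{\mathfrak m}:\mathfrak m^\infty),\qquad I^{(a)}R_{\mathfrak m}=(I^aR_{\mathfrak m}:\mathfrak m^\infty);$$
for $I$ we used that the contraction of $I^aR_{Q_i}=Q_i^aR_{Q_i}$ is $Q_i^aR_{\mathfrak m}$, by Example 1. Since $R_{\mathfrak m}\to S$ is flat, Lemma 4 gives
$$P^{(a)}S=(P^aS:(\mathfrak mS)^\infty),\qquad I^{(a)}S=(I^aS:(\mathfrak mS)^\infty).$$
Apply $\varphi$ and use (2) and $\varphi(\mathfrak mS)=\mathfrak mS$:
$$\varphi(P^{(a)}S)=I^{(a)}S,\qquad \varphi(P^bS)=I^bS .$$

**Step 5: return to polynomials.** The map $R_{\mathfrak m}\to S$ is faithfully flat, so containments of ideals of $R_{\mathfrak m}$ may be tested in $S$. Therefore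
$$P^{(a)}R_{\mathfrak m}\subseteq P^bR_{\mathfrak m}\iff I^{(a)}S\subseteq I^bS\iff I^{(a)}R_{\mathfrak m}\subseteq I^bR_{\mathfrak m}.$$
The last condition is equivalent to $I^{(a)}\subseteq I^b$, because these ideals are homogeneous. Indeed if $g\in I^{(a)}$ is homogeneous and $ug\in I^b$ with $u\notin\mathfrak m$, then the component of $ug$ in degree $\deg g$ is $u(0)g$. It lies in $I^b$, and $u(0)\ne0$, so $g\in I^b$. $\blacksquare$

## Proof of Theorem 1

Let $\operatorname{char}k\neq2$.

**Step 1: a field with enough roots of unity, and a good coordinate.** Put $n=3$ if $\operatorname{char}k\neq3$ and $n=4$ if $\operatorname{char}k=3$; in both cases $\operatorname{char}k\nmid n$. Let $m=n^2+3$. Choose a finite Galois extension $K/k$ that contains $n$ distinct $n$-th roots of unity and has $|K|\ge m$: take the splitting field of the separable polynomial $u^n-1$ if $k$ is infinite, and a large enough finite field if $k$ is finite. If $k$ already has these properties, take $K=k$. Let $Z\subset\mathbb P^2(K)$ be the set of Lemma 5.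

Some linear form over $K$ vanishes at no point of $Z$. The forms vanishing at a given point make up a plane in the space $K^3$ of all linear forms, and $m$ planes do not cover $K^3$. If $K$ is infinite, this is standard. If $K$ is finite, the planes share the zero form and cover at most
$$m(|K|^2-1)+1\le|K|^3-m+1<|K|^3$$
elements. Change coordinates linearly over $K$ so that this form is $x$. The relation $I^{(3)}\not\subseteq I^2$ from Lemma 5 is not affected. Put $T=K[x,y,z]$ and $\mathfrak m=(x,y,z)$. By Theorem 6 with $d=2$, $a=3$, $b=2$ there is a height 2 prime $P_0\subset T$, the kernel of a map $T\to K[t]$, with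
$$P_0^{(3)}T_{\mathfrak m}\not\subseteq P_0^2T_{\mathfrak m},\qquad\text{and the only }\overline K\text{-point of }V(P_0)\text{ with }x=0\text{ is the origin.} \tag{3}$$

**Step 2: the case $K=k$, in particular $k=\mathbb C$.** Here (3) gives $P_0^{(3)}\not\subseteq P_0^2$, and $P=P_0$ works. To get the concrete form, use the coordinates $x_0=\ell$, $x_1=y$, $x_2=z$, with $m=12$ and $N=12$, so $N-1=11$. The normalization $\ell(v_i)=1$ says that $v_i$ has first coordinate $1$ in these coordinates. The map of Theorem 6 is $\ell\mapsto h$, $y\mapsto hB_1$, $z\mapsto hB_2$, where $B_1=V_2$ and $B_2=V_3$ satisfy exactly the required congruences modulo $(t-\tau_i)^{11}$. Then $x=\ell-2y-4z$ is sent to $h(1-2V_2-4V_3)=hV_1$. So the prime $P$ of the theorem is $P_0$.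

**Step 3: why contraction needs care when $K\ne k$.** Put $R=k[x,y,z]$. We would like to use $P_0\cap R$. But its extension to $T$ will turn out to be the intersection of all Galois conjugates of $P_0$, and all of these pass through the origin. So at the origin that extension may differ from $P_0$. We move the curve, so that the bad point becomes a point $c$ that is not fixed by any $\sigma\ne1$ in the Galois group, and that lies on no other conjugate of the curve.

By the primitive element theorem $K=k(\alpha)$. Let $c=(0,\alpha,0)$, let $P_1$ be the image of $P_0$ under the automorphism $y\mapsto y-\alpha$ of $T$, and let $\mathfrak n=(x,y-\alpha,z)$ be the image of $\mathfrak m$. A polynomial $g(x,y-\alpha,z)$ vanishes at a point $q$ if and only if $g$ vanishes at $q-c$, so $V(P_1)=V(P_0)+c$. By (3),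
$$P_1^{(3)}T_{\mathfrak n}\not\subseteq P_1^2T_{\mathfrak n}. \tag{4}$$
Put $P=P_1\cap R$ and $\mathfrak p=\mathfrak n\cap R$. Since $P_1\subseteq\mathfrak n$, we have $P\subseteq\mathfrak p$. As $T$ is integral over $R$, $\dim R/P=\dim T/P_1=1$. So $P$ is a height 2 prime, and $\mathfrak p$ is maximal.

**Step 4: compute $PT$.** Let $G=\operatorname{Gal}(K/k)$ act on the coefficients of $T$; then $T^G=R$. For a finite group action, the primes over a given prime of the invariant ring are conjugate, so the primes of $T$ over $P$ are the $\sigma(P_1)$, $\sigma\in G$. They have no inclusions among them, since $T$ is integral over $R$, and hence they are minimal over $PT$. Conversely, since $R\to T$ is flat, going-down holds, and every minimal prime of $PT$ lies over $P$.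

Moreover $PT$ is radical. With $L$ the fraction field of $R/P$ and $\mu$ the minimal polynomial of $\alpha$ over $k$,
$$T/PT=(R/P)\otimes_kK\ \subseteq\ L\otimes_kK=L[u]/(\mu(u)),$$
and the right side is reduced because $\mu$ is separable. Therefore
$$PT=\bigcap_{\sigma\in G}\sigma(P_1). \tag{5}$$

**Step 5: only $P_1$ survives at $\mathfrak n$.** Let $\sigma\neq1$ and suppose $\sigma(P_1)\subseteq\mathfrak n$, that is, $c\in V(\sigma(P_1))$. For $g\in P_1$ we have $\sigma(g)(c)=\sigma\bigl(g(\sigma^{-1}(c))\bigr)$, so this means $\sigma^{-1}(c)\in V(P_1)$. Then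
$$\sigma^{-1}(c)-c=(0,\ \sigma^{-1}(\alpha)-\alpha,\ 0)\in V(P_0).$$
It is a nonzero point, because $K=k(\alpha)$ and $\sigma^{-1}\neq1$, and it has $x=0$. This contradicts (3). So $\sigma(P_1)\not\subseteq\mathfrak n$ for $\sigma\ne1$, and localizing (5) gives
$$PT_{\mathfrak n}=P_1T_{\mathfrak n}. \tag{6}$$

**Step 6: transfer the symbolic power and finish.** By Lemma 3 in $R_{\mathfrak p}$ and in $T_{\mathfrak n}$,
$$P^{(3)}R_{\mathfrak p}=(P^3R_{\mathfrak p}:\mathfrak p^\infty),\qquad P_1^{(3)}T_{\mathfrak n}=(P_1^3T_{\mathfrak n}:\mathfrak n^\infty).$$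
The ring $T/\mathfrak pT$ is finite over the field $R/\mathfrak p$, hence Artinian, so $\mathfrak pT_{\mathfrak n}$ is $\mathfrak nT_{\mathfrak n}$-primary, and saturating by $\mathfrak pT_{\mathfrak n}$ or by $\mathfrak nT_{\mathfrak n}$ is the same. With Lemma 4 for the flat map $R_{\mathfrak p}\to T_{\mathfrak n}$ and (6),
$$P^{(3)}T_{\mathfrak n}=(P^3T_{\mathfrak n}:(\mathfrak pT_{\mathfrak n})^\infty)=(P_1^3T_{\mathfrak n}:\mathfrak n^\infty)=P_1^{(3)}T_{\mathfrak n}.$$
If $P^{(3)}R_{\mathfrak p}\subseteq P^2R_{\mathfrak p}$, then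
$$P_1^{(3)}T_{\mathfrak n}=P^{(3)}T_{\mathfrak n}\subseteq P^2T_{\mathfrak n}=P_1^2T_{\mathfrak n},$$
against (4). Hence
$$P^{(3)}R_{\mathfrak p}\not\subseteq P^2R_{\mathfrak p}, \tag{7}$$
and in particular $P^{(3)}\not\subseteq P^2$. The containment fails already in the 3-dimensional regular local ring $R_{\mathfrak p}$. $\blacksquare$

## Exponents, dimension and mixed characteristic: the rest of Theorem 2

Part (1) has been proved above.

**Step 1: adding variables, and the equivalence in (2).** Let $R=k[x,y,z]$, let $P\subset R$ be a height 2 prime, and let $R'=R[w_1,\dots,w_{d-3}]$. Then $PR'$ is a prime of height 2, since $R'/PR'=(R/P)[w_1,\dots,w_{d-3}]$ is a domain of dimension $d-2$. We have $PR'\cap R=P$ and, because $R'$ is free over $R$ on the monomials in the $w_i$, also $P^2R'\cap R=P^2$. If $f\in P^{(c)}$, say $sf\in P^c$ with $s\in R\setminus P$, then $s\notin PR'$, so $f\in(PR')^{(c)}$. Hence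
$$P^{(c)}\not\subseteq P^2\ \Longrightarrow\ (PR')^{(c)}\not\subseteq(PR')^2. \tag{8}$$
If $\operatorname{char}k=2$, the containment $P^{(3)}\subseteq P^2$ holds for all height 2 primes of $k[x_1,\dots,x_d]$ by (1). If $\operatorname{char}k\neq2$, Theorem 1 and (8) with $c=3$ give a counterexample for every $d\ge3$.

**Step 2: the least exponents.** In regular rings containing a field, $P^{(4)}\subseteq P^2$ for height 2 primes (Ein–Lazarsfeld–Smith 2001; Hochster–Huneke 2002); we use this theorem without proof. Since $P^{(c)}$ decreases with $c$, a failure at an exponent implies failure at all smaller ones. For $\operatorname{char}k\neq2$ exponent $4$ works and exponent $3$ fails by Step 1, so the least $c$ is $4$. For $\operatorname{char}k=2$ exponent $3$ works by (1). Exponent $2$ fails for $d=3$ by Example 2, which is valid in every characteristic, and for $d>3$ by (8) with $c=2$. So the least $c$ is $3$.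

**Step 3: dimension 2.** If $R$ is regular of dimension 2, a height 2 prime $P$ is maximal, so $P^n$ is $P$-primary and $P^{(n)}=P^n$. In dimension less than 2 there are no height 2 primes. As Theorem 1 gives counterexamples in dimension 3, this is the least dimension. This proves (2).

**Step 4: mixed characteristic.** Apply the proof of Theorem 1 with $k=\mathbb Q$, $n=3$, $K=\mathbb Q(\omega)$, $\alpha=\omega$, where $\omega^2+\omega+1=0$. It gives a height 2 prime $P\subset\mathbb Q[x,y,z]$ for which (7) holds with
$$\mathfrak p=(x,\ y-\omega,\ z)\cap\mathbb Q[x,y,z]=(x,\ y^2+y+1,\ z),$$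
the last equality because the right side is maximal and contained in the left.

Let $p$ be any prime number, $\Lambda=\mathbb Z_{(p)}[x,y,z]$ and $P'=P\cap\Lambda$. The ideal $(p,x,z,y^2+y+1)$ of $\Lambda$ is proper, as its quotient is $\mathbb F_p[y]/(y^2+y+1)\neq0$. Let $M$ be a maximal ideal containing it. The ring $\Lambda_M/p\Lambda_M$ is the localization of $\mathbb F_p[x,y,z]$ at a maximal ideal, so it is regular local of dimension 3. Since $p$ is a nonzerodivisor, $\Lambda_M$ is regular local of dimension 4, and it has mixed characteristic $(0,p)$.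

Next, $\mathfrak p\cap\Lambda=(x,z,y^2+y+1)\Lambda$: the quotient of $\Lambda$ by the right side is $\mathbb Z_{(p)}[y]/(y^2+y+1)$, which is free over $\mathbb Z_{(p)}$ and hence embeds into $\mathbb Q[y]/(y^2+y+1)=\mathbb Q[x,y,z]/\mathfrak p$. So
$$P'\subseteq\mathfrak p\cap\Lambda=(x,z,y^2+y+1)\Lambda\subseteq M .$$
The prime $\mathfrak p\cap\Lambda$ does not contain $p$, so localizing $\Lambda_M$ at it inverts $p$ and gives $\mathbb Q[x,y,z]_{\mathfrak p}$, with $P'$ becoming $P\,\mathbb Q[x,y,z]_{\mathfrak p}$. In particular $\Lambda_{P'}=\mathbb Q[x,y,z]_P$, so $P'\Lambda_M$ is a prime of height 2. Ordinary and symbolic powers commute with localization at a prime containing $P'$. So a containment $(P'\Lambda_M)^{(3)}\subseteq(P'\Lambda_M)^2$ would localize to $P^{(3)}\mathbb Q[x,y,z]_{\mathfrak p}\subseteq P^2\,\mathbb Q[x,y,z]_{\mathfrak p}$, against (7). Hence $(P'\Lambda_M)^{(3)}\not\subseteq(P'\Lambda_M)^2$, which proves (3). $\blacksquare$
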